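\title{Isentropes of real cubic maps need not be path connected}

\begin{abstract}
In the family of real cubic polynomials that map an interval into itself, fix both endpoints and have two critical points inside, the level sets of topological entropy are known to be connected. We show that they need not be path connected: if $\lambda\in(\sqrt2,2)$ and the turning point of the tent map of slope $\lambda$ is periodic, then the level set of entropy $\log\lambda$ is nonempty and not path connected. This disproves the conjecture that all such level sets of polynomial families are contractible; an explicit counterexample is the entropy $\log\frac{1+\sqrt5}{2}$. The proof follows the two critical orbits through the narrow gate near a saddle-node cycle and obtains a pair of functional equations that cannot be solved because $\lambda$ is an algebraic unit.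
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $f$ be a continuous piecewise monotone map of a compact interval into itself. Its \emph{laps} are its maximal intervals of monotonicity, and its topological entropy is
\[
h_{\mathrm{top}}(f)=\lim_{n\to\infty}\frac1n\log\#\{\text{laps of }f^n\},
\]
the exponential rate at which the graphs of the iterates $f^n$ fold. Maps that are conjugate by a homeomorphism have the same lap numbers, hence the same entropy.

Fix $d\in\mathbb N$ and $\epsilon\in\{-1,1\}$. Let $P^d_\epsilon$ be the family of real polynomials $f$ of degree $d+1$ with $f([-1,1])\subset[-1,1]$, $f(\{-1,1\})\subset\{-1,1\}$ and $f(-1)=-\epsilon$ that have $d$ distinct critical points, all in $(-1,1)$. Thus $\epsilon$ is the sign of $f'$ on the first lap. A map in $P^d_\epsilon$ is determined by its $d$ critical values, and this identifies $P^d_\epsilon$ with a subset of $\mathbb R^d$, whose topology it carries; for $d=2$, $\epsilon=1$ we verify the identification in Lemma~\ref{lem:triangle}. An \emph{isentrope} is a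 level set $\{f\in P^d_\epsilon: h_{\mathrm{top}}(f)=s\}$.

It is known that entropy is \emph{monotone} on $P^d_1$ for every $d$, which means that every isentrope is connected. The following strengthening is conjectured in \cite{Talk}: \emph{for every $d$, $\epsilon$ and $s$, a nonempty isentrope in $P^d_\epsilon$ is contractible}, that is, its identity map is homotopic to a constant map.

For $d=1$ this holds. An isentrope in $P^1_1$ is a connected subset of $\mathbb R$, so it is a point or an interval; and $f\mapsto -f(-\,\cdot\,)$ is a bijection from $P^1_{-1}$ onto $P^1_1$ that preserves entropy and changes the sign of the critical value. For $d=2$ the guess is just as natural. The space $P^2_1$ is a triangle in the plane. Every map of entropy $\log\lambda>0$ has a piecewise linear model with slopes $\pm\lambda$, and we shall see that the possible models depend on a single parameter ranging over a segment. One expects the isentrope to be a copy of this segment, thickened wherever many cubics share one model. This picture is wrong. Let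
\[
T_\lambda(q)=\lambda\min(q,1-q),\qquad q\in[0,1],
\]
be the tent map of slope $\lambda\le2$.

\begin{theorem}\label{thm:main}
Let $\lambda\in(\sqrt2,2)$ be such that $\frac12$ is periodic under $T_\lambda$. Then the isentrope $\{f\in P^2_1: h_{\mathrm{top}}(f)=\log\lambda\}$ is nonempty and not path connected. In particular it is not contractible.
\end{theorem}

The last assertion follows from the first, since a homotopy from the identity to a constant map moves every point along a path to one and the same point. The hypothesis holds for the golden mean $\lambda=\frac{1+\sqrt5}2>\sqrt2$: from $\lambda^2=\lambda+1$ we get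
\[
T_\lambda(\tfrac12)=\tfrac\lambda2,\qquad T_\lambda^2(\tfrac12)=\lambda-\tfrac{\lambda^2}2=\tfrac{\lambda-1}2=\tfrac1{2\lambda},\qquad T_\lambda^3(\tfrac12)=\tfrac12 .
\]
So the conjecture fails for $d=2$, $\epsilon=1$, $s=\log\frac{1+\sqrt5}2$. The isentropes of Theorem~\ref{thm:main} are connected, by the known result, but not path connected. We make no claim about the pairs $(d,\epsilon)$ with $d\ge2$ other than $(2,1)$.

The proof runs as follows. Section~\ref{sec:models} attaches to each map $f$ of the isentrope the parameter $x(f)$ of its model, shows that it depends continuously on $f$, and finds maps with $x>\frac12$ and with $x<\frac12$. It then suffices to show that no path can leave the set $\{x=\frac12\}$ directly into $\{x<\frac12\}$. Section~\ref{sec:barrier} computes the return map of the model near $x=\frac12$ and explains the mechanism: such a path must start at a map with a saddle-node cycle, and along the path a narrow gate opens through which both critical orbits pass. Section~\ref{sec:gate} follows the two orbits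 through the gate. The smooth dynamics says that they exit a fixed time $\varphi$ apart, while the model says that their heights at the exit have ratio $2$. This gives a function $\nu$ with $\nu(s+1)=\lambda^k\nu(s)$ and $\nu(s+\varphi)=2\nu(s)$. Section~\ref{sec:end} shows that $\nu$ is constant on some interval and that this is impossible, because no positive power of $\lambda$ is a power of $2$.

\section{Cubic maps and their models of constant slope}\label{sec:models}

\subsection{The parameter triangle}

We conjugate by the increasing affine map from $[-1,1]$ onto $[0,1]$ and keep the name $P^2_1$. A map $f\in P^2_1$ is now a cubic with $f([0,1])\subset[0,1]$, $f(0)=0$, $f(1)\in\{0,1\}$ and critical points $0<c_1<c_2<1$. Both are simple zeros of $f'$, so $f$ is increasing on $J_1=[0,c_1]$, decreasing on $J_2=[c_1,c_2]$ and increasing on $J_3=[c_2,1]$; in particular $f(1)=1$. We put $(\sigma_1,\sigma_2,\sigma_3)=(1,-1,1)$ and write $c_i(f)$, $J_i(f)$ when the map has to be named.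

\begin{lemma}\label{lem:triangle}
The map $f\mapsto(v_1,v_2)=(f(c_1),f(c_2))$ is a bijection from $P^2_1$ onto the triangle $\{0\le v_2<v_1\le1\}$. The coefficients and the critical points of $f$ depend continuously on $(v_1,v_2)$.
\end{lemma}

\begin{proof}
Let $Q(u)=u^3-3u$. Its critical points are $-1$ and $1$, with values $2$ and $-2$, and it maps $(-\infty,-1)$ homeomorphically onto $(-\infty,2)$ and $(1,\infty)$ homeomorphically onto $(-2,\infty)$. Let $f\in P^2_1$ have leading coefficient $\alpha$, and put $m=\frac{c_1+c_2}2$, $\rho=\frac{c_2-c_1}2$. Then $f'(y)=3\alpha((y-m)^2-\rho^2)$, so $f(y)=f(m)+\alpha\rho^3Q(\frac{y-m}\rho)$. Evaluating at $c_1$ and $c_2$ gives $v_1=f(m)+2\alpha\rho^3$ and $v_2=f(m)-2\alpha\rho^3$. Hence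
\begin{equation}\label{eq:normal}
f(y)=\frac{v_1+v_2}2+\frac{v_1-v_2}4\,Q\bigl(u_0+(u_1-u_0)y\bigr),
\end{equation}
where $u_0=-m/\rho<-1$ and $u_1=(1-m)/\rho>1$. The conditions $f(0)=0$ and $f(1)=1$ read
\[
Q(u_0)=\frac{-2(v_1+v_2)}{v_1-v_2},\qquad Q(u_1)=\frac{4-2(v_1+v_2)}{v_1-v_2}.
\]
For $(v_1,v_2)$ in the triangle, the first right-hand side is less than $2$ because $v_1>0$, and the second is greater than $-2$ because $v_2<1$. So these equations have unique solutions $u_0<-1$ and $u_1>1$, which depend continuously on $(v_1,v_2)$. Thus $f$ is determined by $(v_1,v_2)$. Conversely, for each point of the triangle \eqref{eq:normal} defines a map in $P^2_1$ with critical points $\frac{\mp1-u_0}{u_1-u_0}\in(0,1)$ and critical values $v_1,v_2$.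
\end{proof}

So convergence in $P^2_1$ means convergence of the coefficients, hence uniform convergence on $[0,1]$ of the maps, of their iterates and of all their derivatives.

\subsection{The Schwarzian derivative}

Where $h'\ne0$, the Schwarzian derivative of a $C^3$ function $h$ is
\[
Sh=\frac{h'''}{h'}-\frac32\Bigl(\frac{h''}{h'}\Bigr)^2=\Bigl(\frac{h''}{h'}\Bigr)'-\frac12\Bigl(\frac{h''}{h'}\Bigr)^2 ,
\]
and it obeys the composition rule $S(h_1\circ h_2)=(Sh_1\circ h_2)\,h_2'^{\,2}+Sh_2$.

\begin{lemma}\label{lem:schwarz}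
\textup{(a)} If $f\in P^2_1$ and $n\ge1$, then $Sf^n<0$ wherever $(f^n)'\ne0$.

\textup{(b)} If $Sh<0$ and $h'>0$ on $[a,b]$, then $h'>\min(h'(a),h'(b))$ on $(a,b)$.
\end{lemma}

\begin{proof}
(a) We have $f''/f'=\sum_i(y-c_i)^{-1}$, so $Sf=-\sum_i(y-c_i)^{-2}-\frac12\bigl(\sum_i(y-c_i)^{-1}\bigr)^2<0$. The composition rule extends this to $f^n$ by induction.

(b) Otherwise $h'$ attains its minimum over $[a,b]$ at an interior point. There $h''=0$ and $h'''\ge0$, so $Sh=h'''/h'\ge0$, a contradiction.
\end{proof}

\subsection{Models}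

We use the following standard fact \cite[Theorem 7.4]{MT}, \cite[Theorem 4.6.8]{ALM}: if $f:[0,1]\to[0,1]$ is continuous and piecewise monotone and $h_{\mathrm{top}}(f)=\log\lambda>0$, then there is a continuous nondecreasing surjection $\pi:[0,1]\to[0,1]$ with $|\pi(f(I))|=\lambda|\pi(I)|$ for every interval $I$ on which $f$ is monotone. We call any such $\pi$ a \emph{$\lambda$-model} of $f$, and $\pi(y)$ the \emph{level} of $y$. The map $\pi$ may collapse intervals to points; its fibers $\pi^{-1}(q)$ are points or compact intervals, and $\pi(0)=0$, $\pi(1)=1$.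

From now on $\lambda$ is as in Theorem~\ref{thm:main}, and
\[
L=\{f\in P^2_1:h_{\mathrm{top}}(f)=\log\lambda\},\qquad \ell=\frac{\lambda-1}{2\lambda}.
\]
Let $\pi$ be a $\lambda$-model of $f\in L$. For $y<y'$ in $J_i$ we have $\pi(f(y'))-\pi(f(y))=\sigma_i\lambda(\pi(y')-\pi(y))$, so $\pi\circ f=a_i+\sigma_i\lambda\pi$ on $J_i$ with a constant $a_i$. Put $x=\pi(c_1)$. From $f(0)=0$ and $f(1)=1$ we get $a_1=0$ and $a_3=1-\lambda$. The formulas on $J_1$ and $J_2$ agree at $c_1$, which gives $a_2=2\lambda x$; those on $J_2$ and $J_3$ agree at $c_2$, which gives $2\lambda x-\lambda\pi(c_2)=1-\lambda+\lambda\pi(c_2)$, that is, $\pi(c_2)=x+\ell$. Therefore $\pi\circ f=F_x\circ\pi$, where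
\begin{equation}\label{eq:F}
F_x(q)=\begin{cases}\lambda q, & q\in[0,x],\\ 2\lambda x-\lambda q, & q\in[x,x+\ell],\\ \lambda q-(\lambda-1), & q\in[x+\ell,1].\end{cases}
\end{equation}
The levels of the critical values are
\begin{equation}\label{eq:critlevels}
\pi(f(c_1))=\lambda x,\qquad \pi(f(c_2))=\lambda x-\tfrac{\lambda-1}2 .
\end{equation}
Since they lie in $[0,1]$, we have $\ell\le x\le1/\lambda$. This is the segment of models mentioned in the introduction. We call $x$ the \emph{parameter} of the model.

\begin{lemma}\label{lem:cont}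
Let $f_n\to f$ in $L$, and let $\pi_n,\pi$ be $\lambda$-models of $f_n,f$ with parameters $x_n,x$. Then $x_n\to x$, and $\pi_n\to\pi$ uniformly. In particular each $f\in L$ has exactly one $\lambda$-model $\pi_f$, and $\pi_f$ and its parameter $x(f)$ depend continuously on $f$.
\end{lemma}

\begin{proof}
We measure levels from the first critical point, because then the critical points have levels $0$ and $\ell$ for every map in $L$. Let $P=\pi-x$ and $P_n=\pi_n-x_n$. By \eqref{eq:F},
\begin{equation}\label{eq:P}
P\circ f=\sigma_i\lambda P+(\lambda-1)x+e_i\ \text{ on }J_i(f),\qquad (e_1,e_2,e_3)=(0,0,1-\lambda),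
\end{equation}
and the same holds for $P_n,f_n,x_n$. Put $E_n=P_n-P$, $\Delta_n=x_n-x$, $M_n=\max|E_n|$. The plan is to bound $M_n$ from above by $|\Delta_n|$, using that \eqref{eq:P} expands errors, and from below by $(\lambda^2-1)|\Delta_n|$, using a critical orbit. All terms $o(1)$ are uniform in $y$.

Let $y\in J_i(f_n)$. We claim that $P(f_n(y))=\sigma_i\lambda P(y)+(\lambda-1)x+e_i+o(1)$. Since $P$ is uniformly continuous and $f_n\to f$ uniformly, we may replace $f_n(y)$ by $f(y)$. If $y\in J_i(f)$, the claim is \eqref{eq:P}. Otherwise $y$ lies between $c_j(f_n)$ and $c_j(f)$ for an endpoint $c_j(f)$ of $J_i(f)$, so $y=c_j(f)+o(1)$, and the claim follows from \eqref{eq:P} at $c_j(f)$. Subtracting from \eqref{eq:P} for $f_n$, we get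
\begin{equation}\label{eq:E}
E_n(f_n(y))=\sigma_i\lambda E_n(y)+(\lambda-1)\Delta_n+o(1)\qquad(y\in J_i(f_n)).
\end{equation}
At a point where $|E_n|=M_n$ this gives $\lambda M_n\le M_n+(\lambda-1)|\Delta_n|+o(1)$, so $M_n\le|\Delta_n|+o(1)$.

Let $c_j^n=c_j(f_n)$. Since $P_n(c_j^n)=P(c_j(f))$ and $c_j^n\to c_j(f)$, we have $E_n(c_j^n)=o(1)$, and \eqref{eq:E} gives $E_n(f_n(c_j^n))=(\lambda-1)\Delta_n+o(1)$ for $j=1,2$. One of the two critical values lies in an increasing lap. Indeed, if $x_n<\frac12$, then by \eqref{eq:critlevels} $\pi_n(f_n(c_2^n))-\pi_n(c_1^n)=(\lambda-1)(x_n-\frac12)<0$, so $f_n(c_2^n)\in J_1(f_n)$; if $x_n\ge\frac12$, then $\pi_n(f_n(c_1^n))-\pi_n(c_2^n)=(\lambda-1)(x_n-\frac1{2\lambda})>0$, so $f_n(c_1^n)\in J_3(f_n)$. Applying \eqref{eq:E} at this critical value, with $\sigma_i=1$, we find a point at which $E_n=(\lambda+1)(\lambda-1)\Delta_n+o(1)$. Hence $(\lambda^2-1)|\Delta_n|\le M_n+o(1)\le|\Delta_n|+o(1)$. As $\lambda^2>2$, this gives $\Delta_n\to0$, then $M_n\to0$, and $\pi_n-\pi=E_n+\Delta_n\to0$ uniformly.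 For uniqueness take $f_n=f$ and let all $\pi_n$ be equal to a second model.
\end{proof}

The last inequality is the only place in the paper where $\lambda>\sqrt2$ is used.

\subsection{Both ends of the segment are attained}

\begin{lemma}\label{lem:two}
There are $f_+,f_-\in L$ with $x(f_+)=1/\lambda$ and $x(f_-)=\ell$.
\end{lemma}

\begin{proof}
By \eqref{eq:critlevels} we need maps with $f_+(c_1)=1$ and $f_-(c_2)=0$. For $c\in[\frac14,\frac25]$ let
\[
f_c(y)=1-\frac{(y-c)^2(1-y)}{c^2}.
\]
Then $f_c(0)=0$, $f_c(c)=f_c(1)=1$, and $f_c'(y)=-(y-c)(2+c-3y)/c^2$. The critical points are $c_1=c$ and $c_2=\frac{2+c}3$, and $f_c(c_2)=1-\frac{4(1-c)^3}{27c^2}$ increases from $0$ at $c=\frac14$ to $\frac45$ at $c=\frac25$. So $f_c\in P^2_1$.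

For $c=\frac14$ each of the three laps is mapped onto $[0,1]$, so $f_c^n$ has $3^n$ laps and the entropy is $\log3$. For $c=\frac25$ we have $c_2=\frac45=f_c(c_2)$, so $f_c([c_1,1])\subset[c_2,1]$. A point smaller than $c_2$ then has exactly one preimage, which lies in $J_1$ and is again smaller than $c_2$. Thus $f_c^{-j}(c_1)$ is one point. Moreover $f_c^{-1}(c_2)$ consists of $c_2$ and one point of $J_1$, so $\#f_c^{-j}(c_2)\le j+1$. The turning points of $f_c^n$ lie in $\bigcup_{j<n}f_c^{-j}(\{c_1,c_2\})$, so $f_c^n$ has $O(n^2)$ laps and the entropy is $0$.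

Entropy is lower semicontinuous on continuous interval maps in the $C^0$ topology (Misiurewicz) and upper semicontinuous on $C^\infty$ maps in the $C^\infty$ topology (Yomdin), so $c\mapsto h_{\mathrm{top}}(f_c)$ is continuous. Since $0<\log\lambda<\log3$, some $f_+=f_c$ lies in $L$. The map $f_-(y)=1-f_+(1-y)$ belongs to $P^2_1$, is conjugate to $f_+$, and sends its second critical point to $0$.
\end{proof}

Since $L$ is known to be connected, Lemmas~\ref{lem:cont} and~\ref{lem:two} show that $x$ maps $L$ onto $[\ell,1/\lambda]$. We do not use this. What we prove is that paths cannot follow.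

\begin{proposition}\label{prop:barrier}
There is no path $(f_t)_{0\le t\le t_0}$ in $L$ with $x(f_0)=\frac12$ and $x(f_t)<\frac12$ for all $t>0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:barrier}]
The set $L$ is nonempty by Lemma~\ref{lem:two}. We have $\ell<\frac12$, and $\frac12<\frac1\lambda$ because $\lambda<2$. Suppose that $\gamma:[0,1]\to L$ is a path from $f_+$ to $f_-$. By Lemma~\ref{lem:cont} the function $x\circ\gamma$ is continuous, so there is a last time $\tau<1$ with $x(\gamma(\tau))\ge\frac12$, and $x(\gamma(\tau))=\frac12$. The path $f_t=\gamma(\tau+t)$, $0\le t\le1-\tau$, contradicts Proposition~\ref{prop:barrier}.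
\end{proof}

\section{The return map near $x=\frac12$}\label{sec:barrier}

\subsection{The model}

The value $\frac12$ is singled out by the identity $F_x(x+\ell)-x=(\lambda-1)(x-\frac12)$. For $x\ge\frac12$ the minimum of $F_x$ on $[x,1]$ is at least $x$, so $[x,1]$ is invariant, and we shall see that $F_x$ acts on it as a tent map. For $x<\frac12$ this interval leaks. At $x=\frac12$ the second turning point is mapped to the first, and the hypothesis on $T_\lambda$ closes this up to a cycle.

\begin{example}\label{ex:golden}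
Let $\lambda=\frac{1+\sqrt5}2$, so $\lambda^2=\lambda+1$, $\lambda-1=1/\lambda$ and $\ell=\frac1{2\lambda^2}=\frac{2-\lambda}2$. Under $F_{1/2}$,
\[
\tfrac12\ \mapsto\ \tfrac\lambda2\ \mapsto\ \tfrac{\lambda^2}2-(\lambda-1)=\tfrac{3-\lambda}2=\tfrac12+\ell\ \mapsto\ \tfrac12 ,
\]
where $\frac\lambda2$ lies in the interior of the third lap. Let $x=\frac12-\delta$ with $\delta\ge0$ and $|v|$ small. Then $F_x(x+v)=\lambda x-\lambda|v|$ and
\[
F_x^2(x+v)-(x+\ell)=(\lambda^2-1)x-(\lambda-1)-\ell-\lambda^2|v|=-\lambda\delta-\lambda^2|v| .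
\]
This point lies in the second lap, at distance $\lambda\delta+\lambda^2|v|$ from the turning point $x+\ell$, whose image is $x-\beta$ with $\beta=(\lambda-1)\delta$. Hence
\[
F_x^3(x+v)=x-(\lambda-1)\delta+\lambda^2\delta+\lambda^3|v|=x+2\delta+\lambda^3|v| .
\]
Since $(\lambda^3-1)\beta=2\lambda(\lambda-1)\delta=2\delta$, the return map is $v\mapsto\lambda^3(\beta+|v|)-\beta$. For $\delta=0$ its graph is a V with its corner at a fixed point. For $\delta>0$ it has no fixed point near $0$, and it multiplies the quantity $|v|+\beta$ by $\lambda^3$. This quantity equals $\beta$ at the first turning point, where $v=0$, and $2\beta$ at the image of the second turning point, where $v=-\beta$. The ratio $2$ is preserved as long as both orbits stay near $x$.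
\end{example}

In general, let $k$ be the minimal period of $\frac12$ under $T_\lambda$ and put $\Lambda=\lambda^k$.

\begin{lemma}\label{lem:return}
There is $\eta_0\in(0,\frac14)$ such that the following holds for $0\le\delta\le\eta_0$, $|v|\le\eta_0$, $x=\frac12-\delta$ and $\beta=(\lambda-1)\delta$.
\begin{itemize}
\item[(a)] $F_x^j(x+v)>x$ for $1\le j\le k-1$.
\item[(b)] $F_x^j(x+v)\ne x+\ell$ for $0\le j\le k-2$, and $|F_x^{k-1}(x+v)-(x+\ell)|=\lambda^{k-1}(\beta+|v|)$.
\item[(c)] $F_x^k(x+v)=x+(\Lambda-1)\beta+\Lambda|v|$.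
\end{itemize}
\end{lemma}

\begin{proof}
Let $\tau_j=T_\lambda^j(\frac12)$. The points $\tau_1=\frac\lambda2,\tau_2,\dots,\tau_k=\frac12$ are distinct, $k\ge2$ since $\lambda\neq1$, and $\tau_1$ is the maximum of $T_\lambda$. Let $\rho_0<\frac12$ be the least distance between two of these points, and choose $\eta_0>0$ with $\lambda^{k+1}\eta_0<\rho_0/2$. Then $\eta_0<\frac14$, so $x>\frac14>\ell$.

Let $b=1-(x+\ell)=\frac1{2\lambda}+\delta$ be the length of the third lap and $\psi(q)=\frac{1-q}{2b}$. Then $\psi(x+\ell)=\frac12$, and $\lambda b-(1-x)=\beta$ gives $\psi(x)=\frac\lambda2-\frac\beta{2b}$. On the third lap $1-F_x(q)=\lambda(1-q)$, and on the second lap $1-F_x(q)=1-2\lambda x+\lambda q=2\lambda b-\lambda(1-q)$. Dividing by $2b$ we get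
\begin{equation}\label{eq:conj}
\psi\circ F_x=T_\lambda\circ\psi\quad\text{on }[x,1]=\psi^{-1}([0,\psi(x)]).
\end{equation}
Put $\varepsilon=\frac{\beta+|v|}{2b}$, so that $\psi(x+|v|)=\tau_1-\varepsilon$. From $2b\ge1/\lambda$ and $\beta+|v|\le\lambda\eta_0$ we get $\varepsilon\le\lambda^2\eta_0$, hence $\lambda^j\varepsilon<\rho_0/2$ for $j\le k-1$. We claim that
\[
T_\lambda^j(\tau_1-\varepsilon)=\tau_{j+1}\pm\lambda^j\varepsilon\qquad(0\le j\le k-1).
\]
If this holds for some $j\le k-2$, then the point is within $\rho_0/2$ of $\tau_{j+1}\ne\frac12$, so it lies strictly on the same side of $\frac12$ as $\tau_{j+1}$, and $T_\lambda$ is affine with slope $\pm\lambda$ on that side; this gives the claim for $j+1$. For $1\le j\le k-1$ the point is smaller than $\tau_{j+1}+\rho_0/2\le\tau_1-\rho_0/2<\psi(x)$, because $\frac\beta{2b}\le\varepsilon<\rho_0/2$. So \eqref{eq:conj} applies at each step, and $\psi(F_x^j(x+|v|))=T_\lambda^j(\tau_1-\varepsilon)$ for $0\le j\le k$.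

The case $j=0$ shows that $\psi(x+|v|)>\frac12$, so $|v|<\ell<x$, and therefore $x+v\neq x+\ell$ and $F_x(x+v)=\lambda x-\lambda|v|=F_x(x+|v|)$. Now (a) and (b) follow from the properties of the points $T_\lambda^j(\tau_1-\varepsilon)$ just listed, since $\psi$ is affine with slope $-\frac1{2b}$. Finally $T_\lambda(\frac12\pm\lambda^{k-1}\varepsilon)=\frac\lambda2-\Lambda\varepsilon$, so $F_x^k(x+v)-x=2b\bigl(\psi(x)-\frac\lambda2+\Lambda\varepsilon\bigr)=\Lambda(\beta+|v|)-\beta$.
\end{proof}

\subsection{The return map along a path}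

Until the end of the paper we suppose, for a contradiction, that $(f_t)_{0\le t\le t_0}$ is a path as in Proposition~\ref{prop:barrier}. Let $\pi_t=\pi_{f_t}$, $x_t=x(f_t)$ and $\delta_t=\frac12-x_t$. By Lemma~\ref{lem:cont}, $\delta_t\to0$ as $t\to0$, and we shrink $t_0$ so that $\delta_t\le\eta_0$ for all $t$. Put
\[
g_t=f_t^k,\qquad N_t=\pi_t-x_t,\qquad c_t=c_1(f_t),\qquad w_t=f_t(c_2(f_t)),\qquad A_t=(\lambda-1)\delta_t .
\]
We call $N_t(y)$ the \emph{height} of $y$.

\begin{lemma}\label{lem:G}
These objects have the following properties.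
\begin{itemize}
\item[(G0)] The $g_t:[0,1]\to[0,1]$ are polynomials of fixed degree with coefficients continuous in $t$, and $Sg_t<0$ wherever $g_t'\ne0$. The points $c_t\in(0,1)$ and $w_t\in[0,1]$ are continuous in $t$.
\item[(G1)] The $N_t$ are continuous and nondecreasing, $N_t(c_t)=0$, $N_t\to N_0$ uniformly as $t\to0$, and $N_0(0)<-\eta_0$, $N_0(1)>\eta_0$.
\item[(G2)] $A_0=0$, $A_t>0$ for $t>0$, $A_t\to0$ as $t\to0$, and $|N_t(y)|\le\eta_0$ implies $N_t(g_t(y))=(\Lambda-1)A_t+\Lambda|N_t(y)|$.
\item[(G3)] For every $t$, the point $c_t$ is a zero of $g_t'$, and the only one in $\{|N_t|\le\eta_0\}$.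
\item[(G4)] $|N_t(w_t)|=A_t$.
\end{itemize}
\end{lemma}

\begin{proof}
(G0) follows from Lemmas~\ref{lem:triangle} and~\ref{lem:schwarz}(a), and (G1) from Lemma~\ref{lem:cont} together with $N_0(0)=-\frac12$, $N_0(1)=\frac12$. (G2) is Lemma~\ref{lem:return}(c) applied to $\pi_t\circ g_t=F_{x_t}^k\circ\pi_t$. By \eqref{eq:critlevels}, $N_t(w_t)=(\lambda-1)(x_t-\frac12)=-A_t$, which is (G4).

For (G3), the chain rule gives $g_t'(c_t)=0$. Suppose that $g_t'(y)=0$, $y\ne c_t$ and $v=N_t(y)$ satisfies $|v|\le\eta_0$. Let $j\in\{0,\dots,k-1\}$ be minimal such that $f_t^j(y)$ is a critical point of $f_t$. Its level $F_{x_t}^j(x_t+v)$ is $x_t$ if this point is $c_1(f_t)$ and $x_t+\ell$ if it is $c_2(f_t)$. The first case is excluded for $j=0$ by $y\ne c_t$ and for $j\ge1$ by Lemma~\ref{lem:return}(a). In the second case Lemma~\ref{lem:return}(b) gives $j=k-1$ and $A_t+|v|=0$. This is impossible for $t>0$, so (G3) holds for $t>0$.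

For $t=0$ the levels alone do not exclude such a point $y$ with $N_0(y)=0$, and we argue by approximation. By the minimality of $j$, the map $f_0^{k-1}$ has nonzero derivative at $y$, and $f_0$ has a strict local minimum at $c_2(f_0)=f_0^{k-1}(y)$. So $g_0$ has a strict local minimum at $y$. Let $W$ be an open interval around $y$ whose closure avoids $c_0$ and on which $|N_0|<\eta_0/2$. For small $t>0$ we have $c_t\notin W\subset\{|N_t|\le\eta_0\}$, so $g_t'$ has no zero in $W$ and $g_t$ is monotone on $W$. Taking $t_n\to0$ for which the $g_{t_n}$ are monotone in the same direction, we see that $g_0$ is weakly monotone on $W$, a contradiction.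
\end{proof}

The formula in (G2) can be written as $N_t(g_t(y))+A_t=\Lambda(|N_t(y)|+A_t)$, and it shows that $N_t(g_t(y))\ge0$. By induction, if $j\ge1$ and $y,g_t(y),\dots,g_t^{j-1}(y)$ lie in $\{|N_t|\le\eta_0\}$, then $N_t(g_t^j(y))+A_t=\Lambda^j(|N_t(y)|+A_t)$. For $y=c_t$ and $y=w_t$, under this condition on the earlier iterates,
\begin{equation}\label{eq:heights}
N_t(g_t^j(c_t))=A_t\Lambda^j-A_t,\qquad N_t(g_t^j(w_t))=2A_t\Lambda^j-A_t\qquad(j\ge1).
\end{equation}

\subsection{The mechanism}\label{sub:mech}

A smooth map cannot have a corner at a fixed point. So at $t=0$ the height function must collapse an interval $K$ around $c_0$ to the corner of the model $v\mapsto\Lambda|v|$. For $t>0$ all points of small height move to the right under $g_t$, and in the limit $g_0\ge\mathrm{id}$. Hence the right endpoint $z$ of $K$ is a fixed point of $g_0$ at which the graph touches the diagonal, a \emph{saddle-node}, and for $t>0$ orbits pass $z$ through a narrow gate (Figure~\ref{fig:gate}). The following example shows what survives of two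 orbits after a long passage.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.6]
\draw[->] (-0.7,0)--(0.9,0) node[right]{$v$};
\draw[gray] (-0.25,-0.25)--(0.9,0.9);
\draw[thick] (-0.5,1)--(0,0)--(0.5,1);
\draw[thick,dashed] (-0.4,1)--(0,0.2)--(0.4,1);
\node[below right] at (0,0) {$0$};
\begin{scope}[xshift=2.15cm]
\draw[->] (-0.85,0)--(1,0) node[right]{$y$};
\draw[gray] (-0.25,-0.25)--(1,1);
\draw[thick,domain=-0.8:0.86] plot (\x,{(\x)*(\x)+0.25});
\draw[thick,dashed,domain=-0.8:0.82] plot (\x,{(\x)*(\x)+0.33});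
\draw[ultra thick] (-0.5,0)--(0.5,0);
\draw (0,0)--(0,0.25)--(0.25,0.25)--(0.25,0.3125)--(0.3125,0.3125)--(0.3125,0.348)--(0.348,0.348);
\draw[dotted] (0.5,0)--(0.5,0.5);
\node[below] at (-0.4,0) {$K$};
\node[below right] at (0,0) {$c_0$};
\node[below] at (0.5,0) {$z$};
\end{scope}
\end{tikzpicture}
\caption{Schematic picture of the return map. Left: its action $v\mapsto(\Lambda-1)A_t+\Lambda|v|$ on heights, for $t=0$ (solid) and $t>0$ (dashed). Right: the smooth maps $g_0$ (solid) and $g_t$ (dashed), drawn as $y^2+\frac14$ and a translate of it. The interval $K$ of height $0$ is collapsed to the corner on the left. The graph of $g_0$ touches the diagonal at the right endpoint $z$ of $K$, and the orbit of the critical point $c_0$ climbs to $z$; under $g_t$ orbits pass $z$ slowly.}\label{fig:gate}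
\end{figure}

\begin{example}\label{ex:flow}
For $\varepsilon>0$ let $G_\varepsilon$ be the time-one map of the equation $\dot y=y^2+\varepsilon^2$. The travel time from $y_1$ to $y_2$ is
\[
\tau_\varepsilon(y_1,y_2)=\int_{y_1}^{y_2}\frac{d\zeta}{\zeta^2+\varepsilon^2}=\frac1\varepsilon\Bigl(\arctan\frac{y_2}\varepsilon-\arctan\frac{y_1}\varepsilon\Bigr).
\]
Fix $p\le r<0$ and put $\varphi=\int_p^r\zeta^{-2}d\zeta=\frac1p-\frac1r$ and $\Phi(y)=-1/y$. Fix an exit point $y>0$ with $\Phi(y)+\varphi<0$. The time $\tau_\varepsilon(p,y)$ is continuous in $\varepsilon$ and tends to $\infty$ as $\varepsilon\to0$, so it equals an integer $m_n$ for suitable $\varepsilon_n\to0$; that is, $G_{\varepsilon_n}^{m_n}(p)=y$. The point $y_n=G_{\varepsilon_n}^{m_n}(r)$ satisfies $\tau_{\varepsilon_n}(y,y_n)=\tau_{\varepsilon_n}(p,r)\to\varphi$. Since $0\le\zeta^{-2}-(\zeta^2+\varepsilon^2)^{-1}\le\varepsilon^2\zeta^{-4}$, we get $\Phi(y_n)\to\Phi(y)+\varphi$. So every exit point $y$ near $0$ is hit exactly, and the lag $\varphi$ between the two orbits does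 not depend on $y$.
\end{example}

In our situation take $p=g_0(c_0)$ and $r=g_0(w_0)$. By \eqref{eq:heights}, when the first orbit exits at a point of height $N_0(y)>0$, the second has height close to $2N_0(y)$. Written in the time coordinate $\Phi$, this is the equation $\nu(s+\varphi)=2\nu(s)$ for $\nu=N_0\circ\Phi^{-1}$. A path supplies two things at once: a single limit map $g_0$, hence a single $\nu$ and a single $\varphi$, and a continuous parameter, hence every exit point. A sequence of maps converging to $g_0$ lacks the second, and a connected set of maps need not converge to a single limit. This is why the argument excludes paths and does not conflict with connectedness.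

\section{Passing through the gate}\label{sec:gate}

This section uses only $\Lambda>1$, properties (G0)--(G4) and their consequence \eqref{eq:heights}. We write $g=g_0$ and $N=N_0$, let $K=N^{-1}(0)$ and $z=\max K$, and shrink $t_0$ whenever convenient. By (G1) and (G4), the compact interval $K$ contains $c_0$ and $w_0$. The aim is the following statement.

\begin{proposition}\label{prop:gate}
The interval $K$ is nondegenerate. There are $Z>z$, an increasing homeomorphism $\Phi:(z,Z]\to(-\infty,S_0]$, a number $\varphi\ge0$ and a continuous positive function $\nu$ on $\mathbb R$ such that $\nu=N\circ\Phi^{-1}$ on $(-\infty,S_0]$ and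
\begin{equation}\label{eq:fe}
\nu(s+1)=\Lambda\,\nu(s),\qquad\nu(s+\varphi)=2\,\nu(s)\qquad(s\in\mathbb R).
\end{equation}
\end{proposition}

\subsection{The limit map has a saddle-node}

Let $U=\{|N|<\eta_0/2\}$. By (G1) this is an open interval contained in $(0,1)$; it contains $K$ and points of heights $\pm\eta_0/4$.

\begin{lemma}\label{lem:shape}
\textup{(a)} For small $t\ge0$ we have $c_t,w_t\in U\subset\{|N_t|<\eta_0\}$, and on $U$ we have $g_t'<0$ to the left and $g_t'>0$ to the right of $c_t$. For small $t>0$, $g_t>\mathrm{id}$ on $U$.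

\textup{(b)} $c_0<z$, $g(z)=z$, $g'(z)=1$, $g>\mathrm{id}$ on $U\setminus\{z\}$, and $g^j(c_0)$ increases strictly to $z$.

\textup{(c)} $g(w_0)<z$.
\end{lemma}

\begin{proof}
(a) The inclusions follow from (G0) and (G1). By (G3), $g_t'$ has constant sign on each component of $U\setminus\{c_t\}$. Let $y_\pm\in U$ have $N(y_\pm)=\pm\eta_0/4$. For small $t$, $N_t(y_-)<0<N_t(y_+)$, so $y_-<c_t<y_+$, and (G2) gives $N_t(g_t(y_\pm))>N_t(g_t(c_t))$, so $g_t(y_\pm)>g_t(c_t)$. This determines the signs. For $y\in U$ and $v=N_t(y)$, (G2) gives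
\begin{equation}\label{eq:gain}
N_t(g_t(y))-N_t(y)=(\Lambda-1)A_t+\Lambda|v|-v ,
\end{equation}
which is positive for $t>0$. As $N_t$ is nondecreasing, $g_t(y)>y$.

(b) Letting $t\to0$ in (a) gives $g\ge\mathrm{id}$ on $U$. Hence every fixed point of $g$ in $U$ is an interior minimum of $g-\mathrm{id}$, so $g'=1$ there, and by (a) it lies to the right of $c_0$. By (G2) at $t=0$, $g(K)\subset K$, so $z\le g(z)\le z$. Thus $z$ is a fixed point, $g'(z)=1$ and $c_0<z$. By \eqref{eq:gain} at $t=0$, $g>\mathrm{id}$ on $U\setminus K$. Suppose that $\zeta\in K\setminus\{z\}$ is a fixed point. Then $c_0<\zeta<z$, $g'(\zeta)=g'(z)=1$ and $g'>0$ on $[\zeta,z]$. Lemma~\ref{lem:schwarz}(b) gives $g'>1$ on $(\zeta,z)$, contradicting $g(z)-g(\zeta)=z-\zeta$. So $g>\mathrm{id}$ on $U\setminus\{z\}$. Finally $g$ is strictly increasing on $[c_0,z]$ and fixes $z$, so it maps $[c_0,z)$ into itself, and $g^j(c_0)$ increases strictly to a fixed point in $K$, which is $z$.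

(c) We have $g(w_0)\in K$, so $g(w_0)\le z$. Suppose that $g(w_0)=z$, and choose $l$ with $\Lambda^l>2\Lambda$. Since $g^l(c_0)<g(w_0)$ and the points $g^i(c_0)$, $w_0$ lie in the open set $U$, for small $t>0$ we have $g_t^l(c_t)<g_t(w_t)$ and \eqref{eq:heights} applies to both points. It gives $A_t\Lambda^l\le2A_t\Lambda$, a contradiction.
\end{proof}

The negative Schwarzian derivative is used only in (b), to exclude a second fixed point in $K$ at which the orbit of $c_0$ could stop before reaching $z$.

Let $p_t=g_t(c_t)$, $r_t=g_t(w_t)$, $p=p_0$, $r=r_0$. Since $c_t$ is the minimum point of $g_t$ on $U$, we have $p_t\le r_t$, and Lemma~\ref{lem:shape} gives $c_0<p\le r<z$. Fix $V=[a,Z]\subset U$ with $c_0<a<p$ and $z<Z$. As $g'>0$ on $V$ and $g_t\to g$ in $C^2$, there are $\kappa,M>0$ with $g_t'\ge\kappa$ and $|g_t''|\le M$ on $V$ for small $t\ge0$. Put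
\[
u_t=g_t-\mathrm{id},\qquad u=u_0,\qquad D=M/\kappa .
\]
Since $u(z)=0$, there is $\eta_1>0$ with $[z-\eta_1,z+\eta_1]\subset V$ and $Mu_t\le\kappa$ on this interval for small $t\ge0$.

\subsection{The displacement is almost invariant}

If $G$ is the time-one map of a positive vector field $X$, differentiating $\int_y^{G(y)}d\zeta/X=1$ gives $X(G(y))=G'(y)X(y)$. This identity is what preserves the lag in Example~\ref{ex:flow}. We have no flow, but the displacement $u_t$ satisfies the identity up to an error that is summable along an orbit, however long the orbit stays in the gate.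

\begin{lemma}\label{lem:dist}
Let $t\ge0$ be small.

\textup{(a)} If $|y-z|\le\eta_1$, $g_t(y)\in V$ and $u_t(y)>0$, then $u_t(g_t(y))=g_t'(y)u_t(y)e^{\theta}$ with $|\theta|\le Du_t(y)$.

\textup{(b)} Let $0<\eta\le\eta_1$, and let $y_i=g_t^i(y_0)$, $0\le i\le m$, lie in $[z-\eta,z+\eta]$ with all $u_t(y_i)>0$. Then $(g_t^m)'(y_0)=e^\theta u_t(y_m)/u_t(y_0)$ with $|\theta|\le2D\eta$.
\end{lemma}

\begin{proof}
(a) Taylor's formula at $y$ with increment $u_t(y)$, together with $1+u_t'=g_t'$ and $u_t''=g_t''$, gives a point $\xi\in[y,g_t(y)]\subset V$ with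
\[
\frac{u_t(g_t(y))}{g_t'(y)u_t(y)}=1+\frac{u_t(y)g_t''(\xi)}{2g_t'(y)} .
\]
The last term has absolute value at most $\frac12Du_t(y)\le\frac12$, and $|\log(1+\omega)|\le2|\omega|$ for $|\omega|\le\frac12$.

(b) Multiply (a) over $y_0,\dots,y_{m-1}$ and use $\sum_{i<m}u_t(y_i)=y_m-y_0\le2\eta$.
\end{proof}

\subsection{Invariant fields and the time coordinate at $t=0$}

At $t=0$ the gate is closed, and on each side of $z$ we can correct $u$ to an exactly invariant field by transporting it from points ever closer to $z$. The map $g$ sends $[a,z)$ into itself, and $g^m(y)\ge g^m(a)\uparrow z$ there. It sends $[z,Z]$ homeomorphically onto $[z,g(Z)]\supset[z,Z]$; let $h:[z,Z]\to[z,Z]$ be the restriction of the inverse. Then $h(y)<y$ for $y>z$, and $h^m(y)\le h^m(Z)\downarrow z$, because the limit is a fixed point of $g$ in $V$.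

\begin{lemma}\label{lem:fields}
The limits
\[
X_-(y)=\lim_{m\to\infty}\frac{u(g^m(y))}{(g^m)'(y)}\quad(a\le y<z),\qquad X_+(y)=\lim_{m\to\infty}(g^m)'(h^m(y))\,u(h^m(y))\quad(z<y\le Z)
\]
exist and are continuous and positive. Moreover $X_\pm(g(y))=g'(y)X_\pm(y)$ whenever $y$ and $g(y)$ lie in the domain, and
\begin{equation}\label{eq:Xu}
X_\pm(y)=u(y)e^\theta\ \text{ with }|\theta|\le D|y-z|\qquad\text{if }|y-z|\le\eta_1 .
\end{equation}
Any primitive $\Phi$ of $1/X_+$ is an increasing homeomorphism from $(z,Z]$ onto a half-line $(-\infty,S_0]$, and $\Phi(g(y))=\Phi(y)+1$ for $y\in(z,h(Z)]$.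
\end{lemma}

\begin{proof}
All terms of both sequences are continuous and positive, and the terms with $m=0$ equal $u(y)$. For $X_-$, the quotient of the terms $m+1$ and $m$ is $u(g(\zeta))/(g'(\zeta)u(\zeta))$ with $\zeta=g^m(y)$. For $X_+$, the quotient of the terms $m$ and $m+1$ is the same expression with $\zeta=h^{m+1}(y)$. Once $|\zeta-z|\le\eta_1$, Lemma~\ref{lem:dist}(a) bounds the logarithm of the quotient by $D(g^{m+1}(y)-g^m(y))$, respectively $D(h^m(y)-h^{m+1}(y))$. The sum of these bounds over $m\ge m_0$ is $D(z-g^{m_0}(y))\le D(z-g^{m_0}(a))$, respectively $D(h^{m_0}(y)-z)\le D(h^{m_0}(Z)-z)$. So the logarithms of the terms form uniformly Cauchy sequences, which gives existence, continuity and positivity; $m_0=0$ gives \eqref{eq:Xu}. The invariance follows from the chain rule: the $m$-th term for $X_-$ at $g(y)$ is $g'(y)$ times the $(m+1)$-st term at $y$, and since $h^{m+1}(g(y))=h^m(y)$, the $(m+1)$-st term for $X_+$ at $g(y)$ is $g'(y)$ times the $m$-th term at $y$.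

By invariance, the derivative of $\Phi(g(y))-\Phi(y)$ on $(z,h(Z)]$ is $g'(y)/X_+(g(y))-1/X_+(y)=0$. So $\int_y^{g(y)}d\zeta/X_+(\zeta)$ is constant, and we evaluate it as $y\downarrow z$. The interval of integration has length $u(y)$, and on it $|u(\zeta)-u(y)|\le u(y)\max_{[z,g(y)]}|u'|=o(u(y))$, because $u'(z)=0$. With \eqref{eq:Xu}, the integral tends to $1$. Hence $\Phi(g(y))=\Phi(y)+1$, so $\Phi(h^m(Z))=\Phi(Z)-m\to-\infty$, and $\Phi$ maps $(z,Z]$ onto $(-\infty,\Phi(Z)]$.
\end{proof}

The lag between the two orbits before the gate is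
\[
\varphi=\int_p^r\frac{d\zeta}{X_-(\zeta)}\ \ge0 .
\]
It is finite because $r<z$. Lemma~\ref{lem:shape}(c) is needed here: since $u(\zeta)\le\frac M2(\zeta-z)^2$, the integral would diverge for $r=z$ by \eqref{eq:Xu}.

\subsection{The derivative of a long transit}

The fields $X_-$ and $X_+$ live on different sides of $z$. The next lemma links them: asymptotically, a transit through the open gate carries $X_-$ to $X_+$.

\begin{lemma}\label{lem:transit}
Let $t_n>0$, $t_n\to0$, $m_n\to\infty$ and $a_n\to a_\infty\in[p,z)$. Suppose that $g_{t_n}^i(a_n)\in V$ for $0\le i\le m_n$ and $g_{t_n}^{m_n}(a_n)\to b\in(z,Z)$. Then $(g_{t_n}^{m_n})'(a_n)\to X_+(b)/X_-(a_\infty)$.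
\end{lemma}

\begin{proof}
Write $y_i^n=g_{t_n}^i(a_n)$. Let $0<\eta\le\eta_1$ and fix $i,l$ with $g^i(a_\infty)\in(z-\eta,z)$ and $h^l(b)\in(z,z+\eta)$. We cut the orbit at the times $i$ and $m_n-l$. We have $y^n_i\to g^i(a_\infty)$. Also $y^n_{m_n-l}\to h^l(b)$: every limit point $e\in V$ of $y^n_{m_n-1}$ satisfies $g(e)=b$, so $e=h(b)$ as $g$ is injective on $V$, and we repeat this $l$ times. For large $n$ the middle piece $y^n_i,\dots,y^n_{m_n-l}$ is increasing by Lemma~\ref{lem:shape}(a) and has its first and last points in $[z-\eta,z+\eta]$, so Lemma~\ref{lem:dist}(b) applies to it. The first and last pieces have bounded length. Therefore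
\[
(g_{t_n}^{m_n})'(a_n)=(1+o(1))\,e^{\theta_n}\,(g^i)'(a_\infty)\,\frac{u(h^l(b))}{u(g^i(a_\infty))}\,(g^l)'(h^l(b)),\qquad|\theta_n|\le2D\eta .
\]
By Lemma~\ref{lem:fields}, with $|\theta'|,|\theta''|\le D\eta$,
\[
(g^i)'(a_\infty)=\frac{X_-(g^i(a_\infty))}{X_-(a_\infty)}=\frac{u(g^i(a_\infty))e^{\theta'}}{X_-(a_\infty)},\qquad(g^l)'(h^l(b))=\frac{X_+(b)}{X_+(h^l(b))}=\frac{X_+(b)e^{\theta''}}{u(h^l(b))} .
\]
The values of $u$ cancel, and $\limsup_n\bigl|\log\bigl((g_{t_n}^{m_n})'(a_n)X_-(a_\infty)/X_+(b)\bigr)\bigr|\le4D\eta$. Let $\eta\to0$.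
\end{proof}

\subsection{Every exit point is hit}

Choose $i_0\ge1$ with $r<g^{i_0}(p)$, and $y^*\in(z,h^{i_0}(Z))$. Then $g^i(y)<Z$ for $y\in(z,y^*]$ and $0\le i\le i_0$. The next lemma is the step that needs the parameter $t$ to range over an interval.

\begin{lemma}\label{lem:hit}
For each $y\in(z,y^*]$ there are $t_n>0$ with $t_n\to0$ and integers $m_n\to\infty$ such that $g_{t_n}^{m_n}(p_{t_n})=y$ and $g_{t_n}^i(p_{t_n})\in[a,y)$ for $0\le i<m_n$.
\end{lemma}

\begin{proof}
Fix $t'>0$ so small that $p_t\in(a,y)$ and $g_t>\mathrm{id}$ on $V$ for $0<t\le t'$. For such $t$ the function $u_t$ has a positive minimum on $[a,y]$, so the $g_t$-orbit of $p_t$ increases in $[a,y)$ until a first time $j(t)$ with $g_t^{j(t)}(p_t)\ge y$. For fixed $j$ we have $g_t^j(p_t)\to g^j(p)<z<y$, so $j(t)\to\infty$ as $t\to0$. For $n\ge j(t')$ let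
\[
\Sigma_n=\{t\in(0,t']:j(t)\le n\}=\{t\in(0,t']:\max_{i\le n}g_t^i(p_t)\ge y\}.
\]
This set contains $t'$, is closed in $(0,t']$ by continuity in $t$, and is bounded away from $0$. Let $t_n=\min\Sigma_n>0$ and $m_n=j(t_n)\le n$. If $g_{t_n}^{m_n}(p_{t_n})>y$, the same inequality would hold for $t$ slightly smaller than $t_n$, and such $t$ would belong to $\Sigma_n$. So $g_{t_n}^{m_n}(p_{t_n})=y$. Every $t\in(0,t']$ lies in $\Sigma_n$ for $n\ge j(t)$, so $t_n\to0$, and hence $m_n=j(t_n)\to\infty$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:gate}]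
The interval $K$ contains $c_0<z$. Let $\Phi$, $S_0$ be as in Lemma~\ref{lem:fields} and $\nu=N\circ\Phi^{-1}$ on $(-\infty,S_0]$. It is continuous, and positive because $z=\max K$. If $s+1\le S_0$, put $y=h(\Phi^{-1}(s+1))$; then $\Phi(y)=s$, and (G2) at $t=0$ gives $\nu(s+1)=N(g(y))=\Lambda N(y)=\Lambda\nu(s)$.

Fix $y\in(z,y^*]$, let $s=\Phi(y)$, take $t_n,m_n$ from Lemma~\ref{lem:hit}, and abbreviate $g_n=g_{t_n}$, $p_n=p_{t_n}$, $r_n=r_{t_n}$, $A_n=A_{t_n}$, $N_n=N_{t_n}$. For large $n$ we have $r_n<z$, $r_n<g_n^{i_0}(p_n)$, and $y\le g_n^i(y)<Z$ for $0\le i\le i_0$. So the points $g_n^i(p_n)$ lie in $V$ for $0\le i\le m_n+i_0$. Let $\zeta\in[p_n,r_n]$. As $g_n$ is increasing on $V$, induction gives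
\[
g_n^i(p_n)\le g_n^i(\zeta)\le g_n^{i+i_0}(p_n)\qquad(0\le i\le m_n).
\]
Thus the orbit of $\zeta$ stays in $V$ up to time $m_n$, and $g_n^{m_n}(\zeta)\in[y,g_n^{i_0}(y)]$. We claim that
\[
\sup_{\zeta\in[p_n,r_n]}\Bigl|\frac{(g_n^{m_n})'(\zeta)\,X_-(\zeta)}{X_+(g_n^{m_n}(\zeta))}-1\Bigr|\to0 .
\]
Otherwise there are points $a_n\in[p_n,r_n]$ at which the expression stays away from $0$ along a subsequence, and along a further subsequence $a_n\to a_\infty\in[p,r]$ and $g_n^{m_n}(a_n)\to b\in[y,g^{i_0}(y)]\subset(z,Z)$. This contradicts Lemma~\ref{lem:transit} and the continuity of $X_\pm$. Consequently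
\[
\Phi(g_n^{m_n}(r_n))-\Phi(y)=\int_{p_n}^{r_n}\frac{(g_n^{m_n})'(\zeta)}{X_+(g_n^{m_n}(\zeta))}\,d\zeta=(1+o(1))\int_{p_n}^{r_n}\frac{d\zeta}{X_-(\zeta)}\ \longrightarrow\ \varphi .
\]
So $s+\varphi\le S_0$ and $g_n^{m_n}(r_n)\to\Phi^{-1}(s+\varphi)$. The points $c_{t_n}$, $w_{t_n}$ and the iterates of $p_n$, $r_n$ up to time $m_n$ lie in $U$, so \eqref{eq:heights} with $j=m_n+1$ gives
\[
N_n(y)=A_n\Lambda^{m_n+1}-A_n,\qquad N_n(g_n^{m_n}(r_n))=2A_n\Lambda^{m_n+1}-A_n .
\]
By (G1) the left-hand sides tend to $\nu(s)$ and $\nu(s+\varphi)$, and $A_n\to0$. Hence $\nu(s+\varphi)=2\nu(s)$ for all $s\le\Phi(y^*)$, with $\varphi$ independent of $s$.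

For $s\in\mathbb R$ define $\nu(s)=\Lambda^j\nu(s-j)$, where $j\ge0$ is an integer with $s-j\le S_0$. By the first equation this does not depend on $j$, so the extension is continuous, positive and satisfies the first equation on $\mathbb R$. Taking $j$ with $s-j\le\Phi(y^*)$ gives $\nu(s+\varphi)=\Lambda^j\nu(s-j+\varphi)=2\Lambda^j\nu(s-j)=2\nu(s)$.
\end{proof}

\section{The functional equations have no admissible solution}\label{sec:end}

The equations \eqref{eq:fe} are not contradictory by themselves: $\nu(s)=\Lambda^s$ solves them with $\varphi=\log2/\log\Lambda$. We show that multiples of this function are the only solutions, and that our $\nu$ is not one of them because the collapsed interval $K$ has preimages just to the right of $z$.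

\begin{lemma}\label{lem:unit}
There are no integers $i,j\ge1$ with $2^i=\lambda^j$.
\end{lemma}

\begin{proof}
For the golden mean this holds because $\lambda^j=m\lambda+m'$ with integers $m\ge1$, $m'\ge0$, by induction from $\lambda^2=\lambda+1$, so $\lambda^j$ is irrational. In general we show that $\lambda$ is an algebraic unit, that is, $\lambda$ and $\lambda^{-1}$ are algebraic integers. Recall that an algebraic integer is a root of a monic polynomial with integer coefficients, that the algebraic integers form a ring, and that a rational algebraic integer is an integer.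

Let $\tau_n=T_\lambda^n(\frac12)$. We claim that $2\tau_n=\pm\lambda^n+2\lambda R_n(\lambda)$ for $n\ge1$, where $R_n\in\mathbb Z[X]$ and $XR_n$ is zero or has degree at most $n-1$. For $n=1$ take $R_1=0$. Since $2\tau_{n+1}$ equals $\lambda\cdot2\tau_n$ or $2\lambda-\lambda\cdot2\tau_n$, we may take $R_{n+1}=XR_n$ or $R_{n+1}=1-XR_n$, and in both cases $XR_{n+1}$ is zero or has degree at most $n$. Now $2\tau_k=1$ reads $\pm\lambda^k+2\lambda R_k(\lambda)-1=0$. Up to sign this is a monic integer equation of degree $k$, so $\lambda$ is an algebraic integer, and so is $\lambda^{-1}=\pm\lambda^{k-1}+2R_k(\lambda)$. If $2^i=\lambda^j$, then $2^{-i}=(\lambda^{-1})^j$ is a rational algebraic integer that is not an integer, a contradiction.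
\end{proof}

\begin{lemma}\label{lem:rigid}
Let $\nu:\mathbb R\to(0,\infty)$ be continuous and satisfy \eqref{eq:fe} with $\Lambda=\lambda^k$. Then $\nu(s)=\nu(0)\Lambda^s$.
\end{lemma}

\begin{proof}
The function $B(s)=\log\nu(s)-s\log\Lambda$ is continuous and $1$-periodic, hence bounded, and $B(s+n\varphi)=B(s)+n(\log2-\varphi\log\Lambda)$ for all $n\ge1$. Boundedness forces $\varphi=\log2/\log\Lambda$, so $B$ is also $\varphi$-periodic. If $\varphi=j/i$ with integers $i,j\ge1$, then $2^i=\Lambda^j=\lambda^{kj}$, contrary to Lemma~\ref{lem:unit}. So $\varphi$ is irrational, the periods $\mathbb Z+\varphi\mathbb Z$ of $B$ are dense in $\mathbb R$, and $B$ is constant.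
\end{proof}

The arithmetic cannot be dropped from this lemma. If we had $2^i=\Lambda^j$, any continuous positive function on $[0,1/i]$ with $\nu(1/i)=\Lambda^{1/i}\nu(0)$, extended by $\nu(s+1/i)=\Lambda^{1/i}\nu(s)$, would solve \eqref{eq:fe} with $\varphi=j/i$, and it could be constant on an interval.

\begin{lemma}\label{lem:flat}
Every nonempty open interval $J\subset(\frac12,1)$ contains a point $q$ such that $\pi_0^{-1}(q)$ is a nondegenerate interval.
\end{lemma}

\begin{proof}
Let $F=F_{1/2}$ and $q^*=\frac12+\ell$. The map $F$ sends $[\frac12,1]$ into itself and is affine with slope $\pm\lambda$ on $[\frac12,q^*]$ and on $[q^*,1]$. We first transport $K=\pi_0^{-1}(\frac12)$ to the level $q^*$, which lies in the interior of $[\frac12,1]$ and can therefore be covered from both sides. By Lemma~\ref{lem:return}(b) with $\delta=v=0$, $F^{k-1}(\frac12)=q^*$, so the fiber $K^*=\pi_0^{-1}(q^*)$ contains $f_0^{k-1}(K)$. The interval $K$ is nondegenerate by Proposition~\ref{prop:gate}, and the nonconstant polynomial $f_0^{k-1}$ is not constant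 on it. So $K^*$ is nondegenerate.

If $q^*\notin F^i(J)$ for all $i\ge0$, then each $F^i|_J$ is affine and $|F^i(J)|=\lambda^i|J|\to\infty$, which is impossible. Let $i$ be minimal with $q^*\in F^i(J)$. Then $F^i|_J$ is affine and injective, $F^i(J)$ is an open interval, and there is a unique $q\in J$ with $F^i(q)=q^*$. The set $I=\pi_0^{-1}(J)$ is an interval, so $f_0^i(I)$ is an interval, and $\pi_0(f_0^i(I))=F^i(J)$ contains levels on both sides of $q^*$. Since $\pi_0$ is nondecreasing, $f_0^i(I)\supset K^*$. If $y\in I$ and $f_0^i(y)\in K^*$, then $F^i(\pi_0(y))=q^*$, so $\pi_0(y)=q$. Hence $f_0^i(\pi_0^{-1}(q))\supset K^*$, and $\pi_0^{-1}(q)$ is not a single point.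
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:barrier}]
Suppose that such a path exists. By Lemma~\ref{lem:G}, Proposition~\ref{prop:gate} applies and gives $Z$, $\Phi$, $\varphi$ and $\nu$, with $N=\pi_0-\frac12$. By Lemma~\ref{lem:rigid}, $\nu$ is strictly increasing. On the other hand $\pi_0(Z)>\frac12$ because $Z>z$, and Lemma~\ref{lem:flat} with $J=(\frac12,\pi_0(Z))$ gives a nondegenerate fiber $\pi_0^{-1}(q)\subset(z,Z)$. The function $\nu=N\circ\Phi^{-1}$ is constant on the nondegenerate interval $\Phi(\pi_0^{-1}(q))$, a contradiction.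
\end{proof}

By the reduction at the end of Section~\ref{sec:models}, this completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{ALM} Alsed\`a, Llibre and Misiurewicz, \emph{Combinatorial Dynamics and Entropy in Dimension One}.

\bibitem{MT} Milnor and Thurston, \emph{On iterated maps of the interval}.

\bibitem{Talk} \emph{Monotonicity of entropy for polynomial families}, \texttt{http://www.mat.univie.ac.at/\textasciitilde bruin/talks/talk\_mono2.pdf}.

\end{thebibliography}
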